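# Sets without right angles in $\mathbb F_q^d$ that outgrow every multiple of $q$

## 1. Four points in the plane over $\mathbb F_3$

Take the nine points of $\mathbb F_3^2$ with the dot product $x\cdot y=x_1y_1+x_2y_2$. Up to sign there are four nonzero vectors, that is, four directions: $(1,0)$, $(0,1)$, $(1,1)$, $(1,2)$. We have $(1,0)\cdot(0,1)=0$ and $(1,1)\cdot(1,2)=1+2=0$. No other product of two of them vanishes: $(1,0)$ has product $1$ with $(1,1)$ and with $(1,2)$, $(0,1)$ has products $1$ and $2$ with them, and the four squares are $1,1,2,2$. So the four directions split into two perpendicular pairs.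

How many points can we choose with no right angle among them? A line of three points is fine, because all differences are multiples of one vector whose square is not $0$. Four points are too many, for the following reason. Any three of the four directions contain a perpendicular pair. So as soon as a chosen point $b$ sees the others in at least three different directions, there is a right angle at $b$. If three of our four points fill a line, the fourth point sees these three in three different directions. If no three of the points are collinear, every point sees the other three in three different directions. Either way there is a right angle, and the maximum is $3$.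

**Definition.** Let $q$ be a prime power and $d\ge 2$. For $x,y\in\mathbb F_q^d$ write $x\cdot y=\sum_{i=1}^d x_iy_i$. A set $A\subseteq\mathbb F_q^d$ *contains a right angle* if there are three distinct points $a,b,c\in A$ with $(a-b)\cdot(c-b)=0$. Otherwise $A$ is *right-angle-free*, RAF for short. Let $f_d(q)$ be the maximum size of an RAF subset of $\mathbb F_q^d$.

We have just shown $f_2(3)=3$. Over finite fields a right angle can look strange: in $\mathbb F_5^2$ the vector $(1,2)$ satisfies $(1,2)\cdot(1,2)=5=0$, so any three distinct points on the line spanned by $(1,2)$ form a right angle, at each of the three points. The line $\mathbb F_qe_1$ has no such problem: for distinct $a,b,c\in\mathbb F_q$ the product $(a-b)(c-b)$ is not $0$. Hence $f_d(q)\ge q$ always. Also, appending zero coordinates does not change dot products, so $f_{d'}(q)\ge f_d(q)$ whenever $d'\ge d$.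

In $\mathbb F_3^2$ the line is best possible. Is it always best possible up to a constant factor depending on the dimension? This is Conjecture 1.4 of "Right Angles In Vector Spaces" (https://dcg.epfl.ch/wp-content/uploads/2018/10/rightangle.pdf).

**Conjecture 1.4.** Let $A$ be a set in $\mathbb F_q^d$. There exists a constant $c=c(d)$ such that $A$ contains a right angle when $|A|\ge cq$.

The constant may depend on $d$ only, not on $q$ or $A$. In our notation, the claim is that $f_d(q)=O_d(q)$ for each $d$.

## 2. The plane, and why its argument stops in dimension three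

**Theorem 5.** For $d=2$ the conjecture is true: $q\le f_2(q)\le 2q-2$ for all $q$.

*Proof.* The lower bound is the line $\mathbb F_qe_1$. Let $A\subseteq\mathbb F_q^2$ be RAF and $b\in A$. If $b$ shared its row with some $a\in A$ and its column with some $c\in A$, both different from $b$, then $a-b=(s,0)$ and $c-b=(0,t)$ with $s,t\neq0$. So $a,b,c$ would be distinct with a right angle at $b$. Hence each point of $A$ is alone in its row or alone in its column.

Let $h$ be the number of points alone in their rows, $w$ the number alone in their columns. Then $|A|\le h+w$, and $h,w\le q$ because there are $q$ rows and $q$ columns. If $h=q$, then every row contains exactly one point and $|A|=q\le 2q-2$; the same holds if $w=q$. Otherwise $h,w\le q-1$ and $|A|\le2q-2$. $\square$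

The obvious plan for $d=3$ is to repeat this with lines parallel to the axes. It stops at once. The set $\{x_1+x_2+x_3=0\}$ has $q^2$ points, and no two of them lie on a common line parallel to an axis, since changing one coordinate changes the sum. So an argument that looks only at angles with legs parallel to axes cannot push the bound below $q^2$. For high dimensions no argument can work: the conjecture is false.

## 3. Five bounds for $f_d(q)$

Besides Theorem 5, we shall prove the following.

**Theorem 1.** Let $M\ge1$, let $p>M+2$ be an odd prime, $q=p^2$, and $d\ge M(M+5)/2$. Then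
$$f_d(q)\ \ge\ \Big(\frac{p-1}{M}\Big)^{M/2}\ \ge\ (2M)^{-M/2}\,q^{M/4}.$$
With $M=5$: for every $d\ge25$ and every prime $p>7$ there is an RAF set in $\mathbb F_{p^2}^d$ of size at least $10^{-5/2}q^{5/4}$. So no constant $c(d)$ exists for any $d\ge25$.

**Theorem 2.** For every $M\ge1$, every prime $p$ and every $d\ge M(M+5)/2+1$, $f_d(p)\ge(2M)^{-M/2}p^{M/6}$. With $M=7$: for every $d\ge43$ the conjecture also fails along the primes.

**Theorem 3.** Let $n\ge2$ be even and $d\ge64^n$. Then for every prime power $q$, $f_d(q)\ge(2n)^{-n/2}q^{n/8}$. In particular, for $d\ge64^{10}$, $f_d(q)/q\to\infty$ along every sequence $q\to\infty$.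

**Theorem 4.** For $q=p^e$, $p$ prime, $f_d(q)\le3+3\binom{d+p-1}{d}^{e}$. In particular $f_d(2^e)\le3+3\,q^{\log_2(d+1)}$ for $q=2^e$.

**Corollary.** Let $\kappa_d=\sup\{\kappa:\ \exists c>0\ \forall q\ f_d(q)\ge cq^\kappa\}$. Then
$$\tfrac14\Big\lfloor\tfrac{\log_2 d}{12}\Big\rfloor\le\kappa_d\le\log_2(d+1),$$
so the uniform exponent $\kappa_d$ has order exactly $\log d$.

Theorem 1 disproves the conjecture as posed (for each $d\ge2$). It also shows, letting $M$ grow, that no fixed power $q^s$ can replace $q$ for all $d$. Individual dimensions $3\le d\le24$ are not settled here.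

## 4. Right angles as failures of additivity

The plan for lower bounds is to take a convenient index set $X$ and map it into $\mathbb F_q^d$ by some $\varphi$, chosen so that dot products between differences are given by a formula we control.

**The basic identity.** Let $k$ be a function of two variables on $X$ with $k(x,z)=\varphi(x)\cdot\varphi(z)+g(x)+g(z)$ for some function $g$. Then for all $x,y,z$
$$(\varphi(x)-\varphi(y))\cdot(\varphi(z)-\varphi(y))=k(x,z)-k(x,y)-k(y,z)+k(y,y).\tag{1}$$
Indeed the left side is $\varphi(x)\cdot\varphi(z)-\varphi(x)\cdot\varphi(y)-\varphi(y)\cdot\varphi(z)+\varphi(y)\cdot\varphi(y)$. Passing to $k$ adds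
$$[g(x)+g(z)]-[g(x)+g(y)]-[g(y)+g(z)]+2g(y)=0.$$
Now suppose that $X$ lies in an abelian group and $k(x,z)=f(x-z)$ with $f$ even and $f(0)=0$. Put $u=x-y$ and $v=z-y$, so that $x-z=u-v$. Then the right side of (1) is
$$f(u-v)-f(u)-f(v).\tag{2}$$
So there is a right angle at $\varphi(y)$ exactly when $f$ is "additive" on the pair $(u,v)$. We want an $f$ that is never additive on the nonzero differences of a large set $X$.

**One function is not enough.** Let $X$ be a grid, that is, $X=\{0,1,\dots,L-1\}^M$, read modulo $p$. Write $|u|^2=u\cdot u$ and $|u|^4=(u\cdot u)^2$. The first candidate is $f(u)=|u|^2$. Then (2) equals $-2u\cdot v$: we recover the right angles of the grid itself, and a grid with $M,L\ge2$ has many. The second candidate is $f(u)=|u|^4$. This fails too: for $u=(2,2,0)$ and $v=(2,-1,1)$ we have $|u|^2=8$, $|v|^2=6$, $u-v=(0,3,-1)$, $|u-v|^2=10$, and $100=64+36$. So (2) vanishes, already in $\mathbb Z$, at the grid points $y=(0,1,0)$, $x=(2,3,0)$, $z=(2,0,1)$.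

In the second example, though, $10\ne8+6$, so the first candidate has no right angle there. This is the point to exploit.

**Both functions together are enough.** Let $N$ be a function that does not vanish on nonzero differences. If
$$N(u-v)=N(u)+N(v)\quad\text{and}\quad N(u-v)^2=N(u)^2+N(v)^2,$$
then squaring the first equation and subtracting the second gives $2N(u)N(v)=0$. In odd characteristic this is impossible for $u,v\ne0$.

**The obstacle that remains.** A dot product gives one scalar equation, not two. If we use separate coordinates for $N$ and for $N^2$, the two contributions are added, and they can cancel. Here is a case with $M=1$. Take $f(u)=u^2+\theta u^4$ on $X=\{0,1,2\}$ modulo $5$. For $y=0,x=1,z=2$ we get $u=1,v=2$ and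
$$f(-1)-f(1)-f(2)=-(4+16\theta)=1-\theta .$$
With $\theta=1$ this is $0$, so there is a right angle. But if $\theta$ lies in $\mathbb F_{25}$ and not in $\mathbb F_5$, it is not $0$. The two other vertices work out the same way: $y=1$ gives $f(-2)-f(-1)-f(1)=(4+\theta)-2(1+\theta)=2-\theta$, and $y=2$ gives $f(-1)-f(-2)-f(-1)=1-\theta$. All three are nonzero when $\theta\notin\mathbb F_5$.

So we use $f=N+\theta N^2$, where $N$ takes values in a restricted set, and $\theta$ is such that the single equation can be separated again into two. The three lower bounds differ in how the separation is done: by coordinates over $\mathbb F_p$ in Theorem 1, by size of integers in Theorem 2, by degree of polynomials in Theorem 3. What the dimension must pay for is realizing the kernel $f(x-z)$ by dot products.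

## 5. Realizing $|u|^2+\theta|u|^4$ by dot products

We need one textbook fact. Nondegenerate quadratic forms over $\mathbb F_q$, $q$ odd, are classified by rank and discriminant modulo squares (Serre, *A Course in Arithmetic*, Ch. IV, §1.7). We use only this consequence: if $S$ is a symmetric invertible $r\times r$ matrix over $\mathbb F_q$ and $\det S$ is a nonzero square, then there is a linear bijection $T$ of $\mathbb F_q^r$ with $Tv\cdot Tv'=S(v,v')$. The dot product has discriminant $1$.

Here is a short proof. For $r\ge2$ choose an orthogonal basis, with diagonal entries $a_1,\dots,a_r\neq0$. The sets $\{a_1s^2\}$ and $\{1-a_2t^2\}$ each have $(q+1)/2$ elements, so they meet, and there is a vector $v$ with $S(v,v)=1$. The space splits as $\langle v\rangle\oplus v^\perp$. Repeating on $v^\perp$, we reach an orthogonal basis with diagonal entries $1,\dots,1,\delta$. A change of basis multiplies the determinant by a square, so $\delta$ is a square $s^2$. Divide the last basis vector by $s$. The basis is now orthonormal, and $T$ sends it to the standard basis.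

**Lemma 1.** Let $q$ be odd with characteristic $p\nmid M+2$, let $\theta\in\mathbb F_q^*$, and put $R=M(M+5)/2$. For $u\in\mathbb F_q^M$ let $f(u)=|u|^2+\theta|u|^4$. There is an injective $\varphi:\mathbb F_q^M\to\mathbb F_q^{R+1}$ with
$$(\varphi(x)-\varphi(y))\cdot(\varphi(z)-\varphi(y))=f(u-v)-f(u)-f(v),\qquad u=x-y,\ v=z-y.$$
If all elements of $\mathbb F_p^*$, $-1$, and $\theta$ are squares in $\mathbb F_q$, then $R+1$ may be replaced by $R$.

**Step 1: remove the parts that depend on one variable.** They cancel in (1), so they cost no dimension. From $|x-z|^2=|x|^2+|z|^2-2x\cdot z$ we get, by squaring,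
$$|x-z|^4=|x|^4+|z|^4+2|x|^2|z|^2+4(x\cdot z)^2-4(x\cdot z)(|x|^2+|z|^2).$$
Hence $f(x-z)=K(x,z)+f(x)+f(z)$ with
$$K(x,z)=-2\,x\cdot z+\theta\big[4(x\cdot z)^2+2|x|^2|z|^2-4(x\cdot z)(|x|^2+|z|^2)\big].$$

**Step 2: write $K$ as a bilinear form in few monomials.** Let $\psi(x)$ have coordinates $x_i$ and $y_i=x_i|x|^2$ for $1\le i\le M$, and $w_{ij}=x_ix_j$ for $1\le i\le j\le M$. These are $2M+M(M+1)/2=M(M+5)/2=R$ coordinates. Mark the coordinates of $\psi(z)$ with a prime. Then
$$x\cdot z=\sum_i x_ix_i',\qquad (x\cdot z)(|x|^2+|z|^2)=\sum_i(y_ix_i'+x_iy_i'),$$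
$$(x\cdot z)^2=\sum_iw_{ii}w_{ii}'+2\sum_{i<j}w_{ij}w_{ij}',\qquad |x|^2|z|^2=\Big(\sum_iw_{ii}\Big)\Big(\sum_iw_{ii}'\Big).$$
So $K(x,z)=S(\psi(x),\psi(z))$, where $S$ is the symmetric bilinear form on $\mathbb F_q^R$
$$\sum_i\big[-2x_ix_i'-4\theta(x_iy_i'+y_ix_i')\big]+8\theta\sum_{i<j}w_{ij}w_{ij}'+4\theta\sum_iw_{ii}w_{ii}'+2\theta\Big(\sum_iw_{ii}\Big)\Big(\sum_iw_{ii}'\Big).$$
For $M=1$ this is simply $(x-z)^4=x^4-4x^3z+6x^2z^2-4xz^3+z^4$ in disguise: $S=-2xx'-4\theta(xy'+yx')+6\theta ww'$ with $y=x^3$ and $w=x^2$. Note the coefficient $6$, which vanishes for $p=3=M+2$.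

**Step 3: check that $S$ is nondegenerate.** This is needed to compare it with the dot product. The matrix of $S$ is a direct sum of blocks. Each pair $(x_i,y_i)$ gives a block with rows $(-2,-4\theta)$ and $(-4\theta,0)$, of determinant $-16\theta^2$. Each $w_{ij}$ with $i<j$ gives $8\theta$. The $w_{ii}$ together give $\theta(4I+2J)$, where $J$ is the $M\times M$ all-ones matrix. Over the rationals, $4I+2J$ has eigenvalue $4+2M$ on the all-ones vector and $4$ on the vectors with coordinate sum $0$, so its determinant is the integer $4^{M-1}(4+2M)$, which we reduce modulo $p$. Hence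
$$\det S=(-16\theta^2)^M(8\theta)^{M(M-1)/2}\,\theta^M\,4^{M-1}(4+2M).$$
Since $p$ is odd, $p\nmid M+2$ and $\theta\ne0$, this is not $0$.

**Step 4: pass to the dot product.** The form $S\oplus\langle\det S\rangle$ has rank $R+1$ and determinant $(\det S)^2$, a nonzero square, so it is equivalent to the dot product on $\mathbb F_q^{R+1}$. Let $\varphi(x)$ be the image of $(\psi(x),0)$ under the corresponding linear bijection. Then $\varphi(x)\cdot\varphi(z)=S(\psi(x),\psi(z))=K(x,z)$. If all elements of $\mathbb F_p^*$, $-1$, and $\theta$ are squares, then $\det S$, being a product of such elements, is a square. So $S$ itself is equivalent to the dot product on $\mathbb F_q^R$, and the extra coordinate is not needed. In both cases $\varphi$ is injective, because the linear map is and the $x_i$ are coordinates of $\psi(x)$. Now (1) and (2) with $k(x,z)=f(x-z)$ and $g=f$ give the stated formula. $\square$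

## 6. Separation by a basis of $\mathbb F_{p^2}$: proof of Theorem 1

**Step 1: choose $\theta$.** We want $\theta$ to be a square, to save a coordinate, and to lie outside $\mathbb F_p$, to separate two equations. Let $q=p^2$, let $\eta$ generate $\mathbb F_{p^2}^*$, and $\theta=\eta^2$. If $\theta$ were in $\mathbb F_p$, then $\theta^{p-1}=1$, so $p^2-1\mid2(p-1)$, that is, $p+1\mid2$, which is false. So $1,\theta$ is a basis of $\mathbb F_q$ over $\mathbb F_p$. Every $a\in\mathbb F_p^*$, including $-1$, is a square in $\mathbb F_{p^2}$, because $T^2-a$ has degree $2$ and so has a root there. Since $p>M+2$, also $p\nmid M+2$. Lemma 1 gives an injective $\varphi:\mathbb F_q^M\to\mathbb F_q^R$ with $R=M(M+5)/2$.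

**Step 2: choose $X$ with nonzero distances.** Let $L=\lfloor\sqrt{(p-1)/M}\rfloor+1$ and let $X\subset\mathbb F_p^M$ be the image of $\{0,1,\dots,L-1\}^M$. We have $M(L-1)^2\le p-1$, so in particular $L-1<p$, and the points stay distinct modulo $p$. Hence $|X|=L^M\ge((p-1)/M)^{M/2}$. For two distinct points of the integer grid, $\sum_i(x_i-z_i)^2$ is an integer between $1$ and $M(L-1)^2\le p-1$, so it is not divisible by $p$:
$$|x-z|^2\ne0\ \text{ in }\mathbb F_p\quad\text{for distinct }x,z\in X.\tag{3}$$

**Step 3: separate the equation.** Let $A=\varphi(X)$, so $|A|=|X|$. Suppose $x,y,z\in X$ are distinct with $(\varphi(x)-\varphi(y))\cdot(\varphi(z)-\varphi(y))=0$. By Lemma 1, $f(u-v)=f(u)+f(v)$ with $u=x-y$, $v=z-y$, that is,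
$$|u-v|^2+\theta|u-v|^4=|u|^2+|v|^2+\theta\big(|u|^4+|v|^4\big).$$
The entries of $u$ and $v$ are in $\mathbb F_p$, so $|u|^2,|v|^2,|u-v|^2$ are in $\mathbb F_p$. Comparing the coefficients of the basis elements $1$ and $\theta$,
$$|u-v|^2=|u|^2+|v|^2,\qquad(|u-v|^2)^2=(|u|^2)^2+(|v|^2)^2.$$
Hence $2|u|^2|v|^2=0$, so $|x-y|^2=0$ or $|z-y|^2=0$, contradicting (3). So $A$ is RAF. For larger $d$ append zeros.

**Step 4: count.** Since $(p-1)/M\ge p/(2M)$ and $p^{M/2}=q^{M/4}$, we get $|A|\ge(2M)^{-M/2}q^{M/4}$. The exponent exceeds $1$ first at $M=5$, where $R=25$ and the condition on $p$ is $p>7$. If a constant $c(d)$ existed for some $d\ge25$, every RAF set would have fewer than $c(d)q$ points, so $10^{-5/2}q^{5/4}<c(d)q$ for all $q=p^2$ with $p>7$. This fails for large $p$. $\square$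

The case $M=1$, $p=5$ is the example of Section 4: $L=3$, $X=\{0,1,2\}$, and three points in $\mathbb F_{25}^3$. It is far smaller than a line, but shows the mechanism.

## 7. Separation by size: proof of Theorem 2

Over a prime field there is no second coordinate. Instead we keep the grid so small that (2) is the residue of an integer less than $p$ in absolute value, and use $\theta=T$ with $T$ larger than anything the first equation can produce. The two equations are then read off as digits in base $T$.

**Step 1: dispose of small cases.** The claimed bound is $\big(p^{1/3}/(2M)\big)^{M/2}$. If $p=2$, then $p^{1/3}<2\le2M$. If $p\le M+2$, then $p\le3M\le8M^3$. In both cases $p^{1/3}\le2M$, so the bound is at most $1$ and holds trivially. From now on $p>M+2$ is odd, hence $p\nmid M+2$.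

**Step 2: choose the grid and $T$.** Let $L$ be the least positive integer with $L\ge(p^{1/3}/(2M))^{1/2}$, and set $m=M(L-1)^2$. Then $L-1<(p^{1/3}/(2M))^{1/2}$, so $m<p^{1/3}/2$ and $8m^3<p$. If $m=0$, then $L=1$, the bound is at most $1$, and there is nothing to prove. Let $m\ge1$ and $T=2m+1$. Then $0<T\le3m\le8m^3<p$, so $\theta:=T\bmod p$ is not $0$. Let $X=\{0,\dots,L-1\}^M$. Since $(L-1)^2\le m<p$, it injects into $\mathbb F_p^M$. Apply Lemma 1 with $q=p$ and put $A=\varphi(X)\subset\mathbb F_p^{R+1}$, where $R+1=M(M+5)/2+1$. By injectivity $|A|=L^M$.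

**Step 3: lift to integers and separate.** Let $x,y,z\in X$ be distinct, and take $u=x-y$, $v=z-y$ in $\mathbb Z^M$. By Lemma 1 the dot product in question is the residue modulo $p$ of the integer $P=P_1+TP_2$, where
$$P_1=|u-v|^2-|u|^2-|v|^2,\qquad P_2=|u-v|^4-|u|^4-|v|^4.$$
The integers $|u|^2,|v|^2,|u-v|^2$ are squared distances in the grid, so they lie in $[0,m]$. Hence $|P_1|\le2m<T$ and $|P_2|\le2m^2$, and
$$|P|\le2m+(2m+1)\,2m^2=2m+2m^2+4m^3\le8m^3<p.$$
If $P\equiv0\pmod p$, then $P=0$, so $P_1=-TP_2$. As $|P_1|<T$, this forces $P_2=0$ and then $P_1=0$. Squaring $|u-v|^2=|u|^2+|v|^2$ and comparing with $|u-v|^4=|u|^4+|v|^4$ gives $2|u|^2|v|^2=0$ in $\mathbb Z$, so $u=0$ or $v=0$, contradicting distinctness. So $A$ is RAF, and $|A|=L^M\ge(2M)^{-M/2}p^{M/6}$. For larger $d$ append zeros.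

For $M=7$ we have $R+1=43$ and exponent $7/6>1$, so the conjecture fails along the primes for every $d\ge43$. $\square$

## 8. Symmetric matrices of low rank as tables of dot products

For a general prime power $q=p^e$ the function $|u|^2$ is no longer usable. In Theorems 1 and 2 it was nonzero on differences because integers are ordered and $p$ was large compared with the grid. For fixed $p$ this is lost: over $\mathbb F_3$, the vector $u=(1,1,1)$ has $|u|^2=0$. We shall replace $|u|^2$ by a form of higher degree, and then an explicit bilinear form as in Lemma 1 is inconvenient. We count ranks instead.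

A function $k:X\times Z\to\mathbb F$ on finite sets is a matrix. Its rank is the least $r$ for which $k(x,z)=\sum_{i\le r}a_i(x)b_i(z)$ for some functions $a_i,b_i$. For example, $(x-z)^2=x^2\cdot1-2x\cdot z+1\cdot z^2$ has rank at most $3$, whatever the size of $X$. Multiplying two such sums out shows that the rank of the entrywise product $kk'$ is at most the product of the ranks. The rank does not change when the field is extended.

**Lemma 2.** Let $X$ be a finite set and $k:X\times X\to\mathbb F_q$ symmetric with matrix of rank at most $R$. Then there is $\varphi:X\to\mathbb F_q^{2R}$ with $\varphi(x)\cdot\varphi(z)=k(x,z)$. If moreover $|X|\ge3$ and $k(x,z)-k(x,y)-k(y,z)+k(y,y)\ne0$ for all distinct $x,y,z$, then $f_d(q)\ge|X|$ for $d\ge2R$.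

**Step 1: reduce to a form on a space of dimension equal to the rank.** Let the rows indexed by $I\subseteq X$, $|I|=\rho\le R$, be a basis of the row space. So $k=W\,k_{I,X}$ for some $X\times I$ matrix $W$. Restricting to the columns in $I$ gives $k_{X,I}=W\,k_{I,I}$. Put $S=k_{I,I}$, which is symmetric. By symmetry of $k$, $k_{I,X}=(k_{X,I})^T=(WS)^T=SW^T$. So
$$k=WSW^T,\qquad\text{that is,}\qquad k(x,z)=S(W_x,W_z)$$
with $W_x\in\mathbb F_q^\rho$ the row of $W$ at $x$. It is now enough to write $S(v,v')=\sum_i\lambda_i(v)\lambda_i(v')$ with at most $2\rho$ linear functionals $\lambda_i$: then $\varphi(x)=(\lambda_i(W_x))_i$, padded with zeros to length $2R$, does it. Below, a prime on a functional means that it is evaluated at the second argument $v'$.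

**Step 2: the functionals for $q$ odd.** Diagonalize: $S=\sum_{i\le\rho}c_i\lambda_i\lambda_i'$. Each $c\in\mathbb F_q$ is a sum of two squares, because $\{s^2\}$ and $\{c-t^2\}$ have $(q+1)/2$ elements each and so meet. If $c_i=a^2+b^2$, then $c_i\lambda_i\lambda_i'=(a\lambda_i)(a\lambda_i)'+(b\lambda_i)(b\lambda_i)'$. This uses $2\rho$ functionals.

**Step 3: the functionals for $q$ even.** Here not every symmetric form can be diagonalized, so we peel off squares as long as possible. If $S(v,v)=c\ne0$ for some $v$, consider
$$S_1(w,w')=S(w,w')-c^{-1}S(v,w)S(v,w').$$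
Then $S_1(v,w')=S(v,w')-c^{-1}c\,S(v,w')=0$, so $v$ is in the radical of $S_1$ and $S_1$ is a form on a space of dimension one less. In characteristic $2$ every element of $\mathbb F_q$ is a square, so $c^{-1}=s^2$, and the part removed is $\lambda\lambda'$ with $\lambda=s\,S(v,\cdot)$: one functional. Iterate until the remaining form, on a space of dimension $\rho'$, satisfies $S(v,v)=0$ for all $v$, that is, is alternating. An alternating form is $\sum_{i\le h}(\lambda_i\mu_i'+\mu_i\lambda_i')$ with $2h\le\rho'$ (signs do not matter here). Since $2=0$,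
$$\lambda\mu'+\mu\lambda'=(\lambda+\mu)(\lambda+\mu)'+\lambda\lambda'+\mu\mu'.$$
So each summand uses three functionals. In total we use at most $(\rho-\rho')+\tfrac32\rho'\le2\rho$.

**Step 4: from the kernel to an RAF set.** By (1) with $g=0$, the hypothesis says that $(\varphi(x)-\varphi(y))\cdot(\varphi(z)-\varphi(y))\ne0$ for all distinct $x,y,z$. If $\varphi(x)=\varphi(y)$ with $x\ne y$, choose $z\notin\{x,y\}$, which is possible as $|X|\ge3$. The left side of (1) is then $0$, a contradiction. So $\varphi$ is injective, $\varphi(X)$ is RAF of size $|X|$, and padding handles $d\ge2R$. $\square$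

## 9. Separation by degree: proof of Theorem 3

**The case $q=p$.** Apply Theorem 2 with $M=\lceil3n/4\rceil\le n$. Then $M/6\ge n/8$ and $(2M)^{-M/2}\ge(2n)^{-n/2}$. The dimension is sufficient, since $M(M+5)/2+1\le3n^2+1\le4n^2\le4\cdot4^n\le64^n$. So $f_d(p)\ge(2n)^{-n/2}p^{n/8}$ for $d\ge64^n$.

**The case $q=p^e$, $e\ge2$.** Write $\mathbb F_q=\mathbb F_p[t]/(\pi)$ with $\pi$ irreducible of degree $e$, and let $\tau$ be the class of $t$. A polynomial $G\in\mathbb F_p[t]$ of degree less than $e$ satisfies $G(\tau)=0$ only if $G=0$. So polynomials of small degree will play the part that small integers played in Section 7, and $t^D$ the part of $T$.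

**Step 1: a form without zeros over $\mathbb F_p$.** Let $\omega_1,\dots,\omega_n$ be a basis of $\mathbb F_{p^n}$ over $\mathbb F_p$ and
$$N_0(y)=\prod_{j=0}^{n-1}\Big(\sum_i\omega_i^{p^j}y_i\Big),$$
a form of degree $n$ in $n$ variables. The Frobenius map permutes the factors cyclically, so the coefficients are in $\mathbb F_p$. For $y\in\mathbb F_p^n$, $N_0(y)$ is the product of the conjugates of $\sum_i\omega_iy_i$, which is nonzero if $y\ne0$. Examples with $n=2$: for $p=3$ and the basis $1,i$ with $i^2=-1$, $N_0=(y_1+iy_2)(y_1-iy_2)=y_1^2+y_2^2$. For $p=2$ and the basis $1,\omega$ with $\omega^2+\omega+1=0$, $N_0=(y_1+\omega y_2)(y_1+\omega^2y_2)=y_1^2+y_1y_2+y_2^2$.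

**Step 2: orders at $t=0$.** We need to know how $N_0$ behaves on polynomials. For a nonzero polynomial $h$ let $\mathrm{ord}_t\,h$ be the largest $a$ with $t^a\mid h$. Let $0\ne y\in\mathbb F_p[t]^n$, and write $y=t^ay'$ with $y'(0)\ne0$. Then $N_0(y)=t^{na}N_0(y')$, and $N_0(y')$ has constant term $N_0(y'(0))\ne0$ by Step 1. So $\mathrm{ord}_t\,N_0(y)=na$, a multiple of $n$. For instance, with $p=3$ and $y=(t,t^2)$, $N_0(y)=t^2+t^4$ has order $2$.

**Step 3: combine several copies.** One copy of $N_0$ is too wasteful. With entries of degree less than $\ell$ it offers $p^{n\ell}$ points, but $N_0$ can have degree $n(\ell-1)$. Steps 5 and 6 require degree bounds below about $e/4$, so we would have $n(\ell-1)\lesssim e/4$ and only about $q^{1/4}$ points when $p$ and $n$ are fixed and $e$ is large. The orders computed in Step 2 leave the other residues modulo $n$ unused, so there is room for up to $n$ copies. For $1\le g\le n$ and $u=(u_0,\dots,u_{g-1})\in(\mathbb F_p[t]^n)^g$ put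
$$N(u)=\sum_{i=0}^{g-1}t^iN_0(u_i).$$
The nonzero summands have $t$-orders congruent to distinct $i$ modulo $n$, hence distinct orders, so they cannot cancel. Therefore $N(u)\ne0$ for $u\ne0$. Also $N(-u)=N(u)$ since $n$ is even, and $N(0)=0$. For example, with $p=2$, $n=g=2$ and constant $u_0,u_1\in\mathbb F_2^2$, $N(u)=N_0(u_0)+tN_0(u_1)$ is a polynomial of degree at most $1$, which vanishes only if $u_0=u_1=0$.

**Step 4: choose the parameters.** We need $D=g\ell$ of order $e$ with $4D\le e+2$. If $\lfloor(e+2)/4\rfloor\le n$, take $g=\lfloor(e+2)/4\rfloor$, which is at least $1$ because $e\ge2$, and $\ell=1$. Otherwise take $g=n$ and $\ell=\lfloor(e+2)/(4n)\rfloor$, which is at least $1$ because $(e+2)/4>n$. Put $D=g\ell$. In both cases $4D\le e+2$. Also $D\ge e/8$. In the first case $D\ge(e+2-3)/4=(e-1)/4\ge e/8$, as $e\ge2$. In the second, $\lfloor s\rfloor\ge s/2$ for $s\ge1$ gives $D\ge n\cdot(e+2)/(8n)=(e+2)/8$.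

Let $X$ be the additive group of all $u\in(\mathbb F_p[t]^n)^g$ with entries of degree less than $\ell$. Then $|X|=p^{ng\ell}=p^{nD}\ge p^{ne/8}=q^{n/8}$, and $|X|\ge p^2\ge4$. For $u\in X$,
$$\deg N(u)\le n(\ell-1)+g-1=D-1,$$
where the last equality is clear in the first case ($\ell=1$, $g=D$) and reads $n(\ell-1)+n-1=n\ell-1$ in the second. (The zero polynomial satisfies every degree bound.)

**Step 5: the kernel.** In characteristic $2$ squaring is additive, so the pair $N,N^2$ is useless there. We use cubes instead. Let $\mu=2$ if $p$ is odd, $\mu=3$ if $p=2$, and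
$$F(u)=N(u)+t^DN(u)^\mu .$$
For $u\in X$, $\deg F(u)\le D+\mu(D-1)\le4D-3\le e-1$. Moreover $F$ is even and $F(0)=0$. Put $k(x,z)=F(x-z)(\tau)\in\mathbb F_q$ for $x,z\in X$. This is symmetric because $F$ is even.

**Step 6: separate by degree.** We check the nonvanishing hypothesis of Lemma 2. Let $x,y,z\in X$ be distinct, $u=x-y$, $v=z-y$. These and $u-v=x-z$ are nonzero elements of the group $X$. By (2), the quantity in Lemma 2 is $G(\tau)$ with $G=F(u-v)-F(u)-F(v)$, a polynomial over $\mathbb F_p$ of degree less than $e$. It vanishes only if $G=0$. Suppose so. Then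
$$\big[N(u-v)-N(u)-N(v)\big]+t^D\big[N(u-v)^\mu-N(u)^\mu-N(v)^\mu\big]=0 .$$
The first bracket has degree less than $D$ and the other part is divisible by $t^D$, so both brackets vanish:
$$N(u-v)=N(u)+N(v),\qquad N(u-v)^\mu=N(u)^\mu+N(v)^\mu.$$
For $p$ odd this gives $2N(u)N(v)=0$. For $p=2$, expanding $(a+b)^3=a^3+b^3+3ab(a+b)$ with $a=N(u)$, $b=N(v)$ gives $N(u)N(v)\big(N(u)+N(v)\big)=N(u)N(v)N(u-v)=0$. Both contradict Step 3, since $u,v,u-v\ne0$ and $\mathbb F_p[t]$ is a domain.

**Step 7: bound the rank.** This must not depend on $e$ or $p$. Work in a field containing both $\mathbb F_q$ and $\mathbb F_{p^n}$. For $x=(x_0,\dots,x_{g-1})$ and $z=(z_0,\dots,z_{g-1})$ in $X$ and each $i$,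
$$N_0(x_i-z_i)(\tau)=\prod_{j=0}^{n-1}\big(\Lambda_j(x_i)-\Lambda_j(z_i)\big),\qquad\Lambda_j(y)=\sum_l\omega_l^{p^j}y_l(\tau).$$
Expanding the product gives $2^n$ terms, each a function of $x$ times a function of $z$. So this matrix has rank at most $2^n$, and $N(x-z)(\tau)=\sum_i\tau^iN_0(x_i-z_i)(\tau)$ has rank at most $g2^n\le n2^n$. By submultiplicativity under entrywise products, $N(x-z)(\tau)^\mu$ has rank at most $(n2^n)^\mu\le(n2^n)^3$. The scalar factor $\tau^D$ does not increase the rank. Hence $k$ has rank at most
$$R:=n2^n+(n2^n)^3\le2n^38^n,$$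
over the large field and therefore over $\mathbb F_q$. Finally $2R\le4n^38^n\le64^n$, because $4n^3\le8^n$: at $n=2$ this is $32\le64$, and it persists since $((n+1)/n)^3\le27/8<8$.

**Step 8: conclude.** Lemma 2 gives $f_d(q)\ge|X|\ge q^{n/8}\ge(2n)^{-n/2}q^{n/8}$ for $d\ge64^n$. With $n=10$ and both cases together, $f_d(q)\ge20^{-5}q^{5/4}$ for all $q$ and all $d\ge64^{10}$, so $f_d(q)/q\to\infty$ along every sequence $q\to\infty$. $\square$

## 10. A rank upper bound: proof of Theorem 4

Now we bound RAF sets from above, again by counting ranks. For each $y\in A$ fix another point $a(y)\in A$. If $z\in A$ is different from $y$ and $a(y)$, then $(a(y)-y)\cdot(z-y)\ne0$, since $A$ is RAF. At $z=y$ the value is $0$. So the matrix of these values is nearly "zero on the diagonal, nonzero off it". The one uncontrolled entry in each row is $z=a(y)$, where the value $(a(y)-y)\cdot(a(y)-y)$ may or may not vanish; recall $(1,2)$ in $\mathbb F_5^2$. Our first task is to discard points so that this entry disappears.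

**Step 1: pass to a third of the set.** Let $A$ be RAF with $|A|\ge3$; otherwise the bound is trivial. Choose $a(y)\in A\setminus\{y\}$ for each $y\in A$, and consider the graph on $A$ with edges $\{y,a(y)\}$. Among any $m$ vertices there are at most $m$ edges, since each edge is contributed by one of its endpoints $y$. So the average degree in any induced subgraph is at most $2$, and some vertex has degree at most $2$ in it. Hence the graph has a proper coloring with three colors: remove a vertex of degree at most $2$, color the rest by induction, and give the removed vertex a color not used by its at most two neighbors. The largest color class is an independent set $B$ with $|B|\ge|A|/3$.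

**Step 2: an identity matrix.** For $y,z\in B$ put
$$H(y,z)=\Lambda(y,z)^{q-1},\qquad\Lambda(y,z)=(a(y)-y)\cdot(z-y).$$
Then $H(y,y)=0$. If $z\ne y$, then also $z\ne a(y)$, because $\{y,a(y)\}$ is an edge and $B$ is independent. So $y,a(y),z$ are distinct, $\Lambda(y,z)\ne0$, and $H(y,z)=1$. Hence $1-H$ (the all-ones matrix minus $H$) is the identity matrix on $B$. The all-ones matrix has rank at most $1$, so $|B|\le1+\mathrm{rank}\,H$.

**Step 3: bound the rank of $H$.** Write
$$\Lambda(y,z)=\sum_{j=1}^d(a(y)-y)_j\,z_j-(a(y)-y)\cdot y .$$
This is a sum of $d+1$ products of a function of $y$ and a function of $z$. Expanding $\Lambda^{p-1}$ and collecting, we get one product for each monomial of degree $p-1$ in $d+1$ symbols, so at most $\binom{d+p-1}{p-1}=\binom{d+p-1}{d}$ products. Raising to the power $p^i$ is additive in characteristic $p$, so $\Lambda^{(p-1)p^i}$ is also a sum of at most that many products. As $q-1=\sum_{i=0}^{e-1}(p-1)p^i$, $H$ is the entrywise product of $e$ such matrices, and $\mathrm{rank}\,H\le\binom{d+p-1}{d}^e$. Hence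
$$|A|\le3|B|\le3+3\binom{d+p-1}{d}^e .$$
For $p=2$ the binomial coefficient is $d+1$, and $(d+1)^e=q^{\log_2(d+1)}$. $\square$

The Frobenius step is what makes the bound useful for small $p$. Expanding $\Lambda^{q-1}$ directly would give $\binom{d+q-1}{d}$ products, while for $p=2$ we get $(d+1)^e$.

## 11. The uniform exponent

It remains to prove the Corollary. For the lower bound, let $s=\lfloor\frac{\log_2d}{12}\rfloor$. If $s=0$, the bound is $\kappa_d\ge0$, which is trivial. If $s\ge1$, apply Theorem 3 with $n=2s$. This is even and at least $2$, and $64^n=2^{6n}=2^{12s}\le d$. So $f_d(q)\ge(2n)^{-n/2}q^{n/8}$ for all $q$, and $\kappa_d\ge n/8=s/4$.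

For the upper bound, suppose $f_d(q)\ge cq^\kappa$ for all $q$, with $c>0$. Taking $q=2^e$ in Theorem 4, $c\,q^\kappa\le3+3q^{\log_2(d+1)}$ for all $e\ge1$. Letting $e\to\infty$ gives $\kappa\le\log_2(d+1)$.

To see that the order is exactly $\log d$, note that the line gives $\kappa_d\ge1$ for all $d$. So with $s$ as above $\kappa_d\ge\max(1,s/4)$. If $\log_2d\ge12$, then $s\ge\frac{\log_2d}{24}$ and $\kappa_d\ge\frac{\log_2d}{96}$. If $\log_2d<12$, then $\kappa_d\ge1\ge\frac{\log_2d}{96}$ as well. From above, $\log_2(d+1)\le2\log_2d$ for $d\ge2$. $\square$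

This does not conflict with Theorem 1, where the exponent $M/4$ is of order $\sqrt d$ (for the largest admissible $M$). There only $q=p^2$ with $p>M+2$ is considered, while $\kappa_d$ asks for a bound valid for all $q$, and the upper bound on $\kappa_d$ comes from the powers of $2$.
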